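\title{The antipode of a noetherian Hopf algebra is bijective}

\begin{abstract}
We prove Skryabin's conjecture that every noetherian Hopf algebra over a field has a bijective antipode. Much less than the noetherian condition is needed: it suffices that the Hopf algebra contain no infinite direct sum of nonzero right ideals, or none of nonzero left ideals. The proof reduces surjectivity of the antipode to left invertibility of the transposes of comultiplicative matrices, and obtains the left inverse from the freeness of the diagonal modules $H\otimes X$. It also gives a criterion for bijectivity that is valid for every Hopf algebra, and it shows that a Hopf algebra which is a one-sided Ore domain has a bijective antipode.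
\end{abstract}

\section{Introduction}

Let $\Bbbk$ be a field and let $H$ be a Hopf algebra over $\Bbbk$, with comultiplication $\Delta(h)=h_{(1)}\otimes h_{(2)}$ (Sweedler notation, summation understood) and counit $\varepsilon$. The antipode $S\colon H\to H$ is the convolution inverse of the identity map, that is, the linear map with
\begin{equation}\label{eq:antipode}
S(h_{(1)})h_{(2)}=\varepsilon(h)1=h_{(1)}S(h_{(2)})\qquad(h\in H).
\end{equation}
For a group algebra, $\Delta(g)=g\otimes g$ and $S(g)=g^{-1}$ on group elements, so $S$ is an involution. In general $S^2$ is not the identity, and bijectivity of $S$ is not among the axioms. It expresses a left-right symmetry: $S$ reverses products, so applying $S^{-1}$ to \eqref{eq:antipode} gives $S^{-1}(h_{(2)})h_{(1)}=\varepsilon(h)1=h_{(2)}S^{-1}(h_{(1)})$, and $H$ with the flipped comultiplication is again a Hopf algebra.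

For infinite-dimensional Hopf algebras the antipode need not be bijective: it can be injective but not surjective (Takeuchi), and surjective but not injective (Schauenburg). One therefore asks which finiteness conditions force bijectivity. Call $H$ \emph{noetherian} if it is left and right noetherian as a ring. Skryabin proved that the antipode of a noetherian Hopf algebra is injective. The problem of this paper, which we take from \cite{note}, is the following.

\medskip
\noindent\textbf{Conjecture} (Skryabin). \emph{Every noetherian Hopf algebra has a bijective antipode.}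
\medskip

If $\dim H<\infty$, injectivity gives surjectivity by counting dimensions, and one may hope that a chain condition replaces the count. The usual chain argument, however, runs in the wrong direction. The map $S^2$ is a ring endomorphism of $H$. A surjective endomorphism $\phi$ of a noetherian ring is injective: if $\ker\phi^m=\ker\phi^{m+1}$ and $\phi(h)=0$, write $h=\phi^m(h')$ to get $h=0$. An injective endomorphism need not be surjective, as $t\mapsto t^2$ on $\Bbbk[t]$ shows. So the finiteness hypothesis cannot be applied to $S$ itself. We shall apply it to certain $H$-linear maps $H^n\to H^n$ attached to the coalgebra structure.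

\begin{theorem}\label{thm:noeth}
Every noetherian Hopf algebra has a bijective antipode.
\end{theorem}

A module has \emph{finite uniform dimension} if it contains no infinite direct sum of nonzero submodules. A noetherian module has this property, since the partial sums of such a direct sum form a strictly ascending chain. Theorem~\ref{thm:noeth} is thus a special case of the next result.

\begin{theorem}\label{thm:udim}
Let $H$ be a Hopf algebra. If $H_H$ or ${}_HH$ has finite uniform dimension, then $S$ is bijective. In particular, $S$ is bijective if $H$ is right noetherian or left noetherian.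
\end{theorem}

The proof does not rely on Skryabin's injectivity theorem; it reproves it. A finiteness hypothesis cannot simply be dropped, by the examples of Takeuchi and Schauenburg, and Theorem~\ref{thm:udim} says that a Hopf algebra with non-bijective antipode contains an infinite direct sum of nonzero right ideals and an infinite direct sum of nonzero left ideals.

Behind Theorem~\ref{thm:udim} is a criterion that holds without any finiteness assumption. A matrix $x=(x_{ij})\in M_n(H)$ is \emph{comultiplicative} if
\[
\Delta(x_{ij})=\sum_k x_{ik}\otimes x_{kj},\qquad \varepsilon(x_{ij})=\delta_{ij}.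
\]
Let $H^n$ be the right $H$-module of columns, with standard basis $f_1,\dots,f_n$, on which $M_n(H)$ acts from the left by right $H$-linear maps. With $x^T$ the transpose of $x$, put
\begin{equation}\label{eq:R}
R_x=\{h\in H:\ f_ih\in x^TH^n\text{ for all }i=1,\dots,n\}.
\end{equation}
This is a right ideal of $H$.

\begin{theorem}\label{thm:crit}
Let $H$ be any Hopf algebra. Then $S$ is bijective if and only if $S$ is injective and $R_x\neq0$ for every comultiplicative matrix $x$ over $H$.
\end{theorem}

\begin{corollary}\label{cor:domain}
A Hopf algebra that is a domain has a bijective antipode if it is right or left Ore. In particular this holds if it contains no free $\Bbbk$-subalgebra on two generators, for example if it has finite Gelfand--Kirillov dimension or locally subexponential growth.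
\end{corollary}

The proof has three steps. In Section~\ref{sec:matrices}, surjectivity of $S$ is reduced to the existence of left inverses of the matrices $x^T$. Section~\ref{sec:key} contains the main argument: if $S$ is injective, a single nonzero element of $R_x$ produces a left inverse of $x^T$. Section~\ref{sec:udim} shows that finite uniform dimension gives both $R_x\ne0$ and the injectivity of $S$. Domains are treated in Section~\ref{sec:domains}.

\section{Comultiplicative matrices and their transposes}\label{sec:matrices}

Throughout, $\otimes=\otimes_\Bbbk$. Note that $H\neq0$, because $\varepsilon(1)=1$. We use three textbook facts.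
\begin{itemize}
\item[(A)] $S$ is an algebra antihomomorphism: $S(gh)=S(h)S(g)$ and $S(1)=1$.
\item[(B)] $S$ is a coalgebra antihomomorphism: $\Delta(S(h))=S(h_{(2)})\otimes S(h_{(1)})$ and $\varepsilon S=\varepsilon$.
\item[(C)] Every $h\in H$ lies in a finite-dimensional subcoalgebra, that is, a finite-dimensional subspace $D$ with $\Delta(D)\subseteq D\otimes D$.
\end{itemize}
For a matrix $p=(p_{ij})$ over $H$ write $S(p)=(S(p_{ij}))$. Comultiplicative matrices play the role of group elements: a $1\times1$ comultiplicative matrix is a grouplike element $g$, with $\Delta(g)=g\otimes g$ and $\varepsilon(g)=1$. Like group elements in a group algebra, they are inverted by $S$ and they span $H$.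

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $x\in M_n(H)$ is comultiplicative, then $S(x)x=xS(x)=1$.
\item[(b)] Let $d_1,\dots,d_n$ be a basis of a finite-dimensional subcoalgebra $D$, and write $\Delta(d_i)=\sum_jd_j\otimes x_{ji}$ with $x_{ji}\in D$. Then $x$ is comultiplicative and $d_i=\sum_j\varepsilon(d_j)x_{ji}$.
\item[(c)] The entries of the comultiplicative matrices span $H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:antipode}, $\sum_kS(x_{ik})x_{kj}=\varepsilon(x_{ij})1=\sum_kx_{ik}S(x_{kj})$.

(b) Coassociativity applied to $d_i$ reads $\sum_kd_k\otimes\Delta(x_{ki})=\sum_{k,j}d_k\otimes x_{kj}\otimes x_{ji}$. The $d_k$ are linearly independent, so $\Delta(x_{ki})=\sum_jx_{kj}\otimes x_{ji}$. Applying $\mathrm{id}\otimes\varepsilon$ to $\Delta(d_i)$ gives $d_i=\sum_jd_j\varepsilon(x_{ji})$, so $\varepsilon(x_{ji})=\delta_{ji}$. Applying $\varepsilon\otimes\mathrm{id}$ gives the last formula.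

(c) This follows from (b) and (C).
\end{proof}

So $S$ is surjective if and only if every entry of every comultiplicative $x$ lies in $S(H)$. To see what this means for the matrix, we ask how $S$ acts on matrix products. Since $S$ reverses products of entries, a transpose appears: for matrices $p,q$ of compatible sizes, $S\bigl(\sum_kp_{ik}q_{kj}\bigr)=\sum_kS(q_{kj})S(p_{ik})$, that is,
\begin{equation}\label{eq:sigma}
\sigma(pq)=\sigma(q)\sigma(p),\qquad\text{where }\sigma(p)=S(p)^T.
\end{equation}
Also $\sigma(1)=1$. The matrix that $\sigma$ sends to the invertible matrix $S(x)$ is not $x$ but $x^T$. This is why the transpose governs the problem.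

\begin{proposition}\label{prop:transpose}
Let $x\in M_n(H)$ be comultiplicative and $a=x^T$.
\begin{itemize}
\item[(a)] If $ba=1$ for some $b\in M_n(H)$, then $x=S(b)^T$; in particular all $x_{ij}$ lie in $S(H)$.
\item[(b)] If $S$ is injective, then $w\mapsto aw$ is injective on $H^n$.
\item[(c)] If $S$ is bijective, then $a$ is invertible, with inverse $S^{-1}(x)^T$.
\end{itemize}
\end{proposition}

\begin{proof}
We use $\sigma(a)=S(x)$ and Lemma~\ref{lem:basic}(a).

(a) Applying $\sigma$ to $ba=1$ gives $S(x)\sigma(b)=1$. Multiplying by $x$ on the left gives $\sigma(b)=x$.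

(b) If $aw=0$ for a column $w$, then $\sigma(w)S(x)=0$. Multiplying by $x$ on the right gives $\sigma(w)=0$, so $S(w_j)=0$ and hence $w_j=0$ for all $j$.

(c) Put $b=S^{-1}(x)^T$, so $\sigma(b)=x$. Then $\sigma(ab)=xS(x)=\sigma(1)$ and $\sigma(ba)=S(x)x=\sigma(1)$, and $\sigma$ is injective.
\end{proof}

\begin{example}\label{ex:skew}
Let $g\in H$ be grouplike and let $y\in H$ satisfy $\Delta(y)=g\otimes y+y\otimes1$ and $\varepsilon(y)=0$. Then
\[
x=\begin{pmatrix}g&y\\0&1\end{pmatrix}
\]
is comultiplicative, and
\[
S(x)=x^{-1}=\begin{pmatrix}g^{-1}&-g^{-1}y\\0&1\end{pmatrix},\qquad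
(x^T)^{-1}=\begin{pmatrix}g^{-1}&0\\-yg^{-1}&1\end{pmatrix}.
\]
Proposition~\ref{prop:transpose}(a) predicts $y=S(-yg^{-1})$, and indeed $S(-yg^{-1})=-gS(y)=y$. The inverse of $x^T$ is not the transpose of $S(x)$ unless $g$ and $y$ commute. Here $S^2(y)=g^{-1}yg$.
\end{example}

The problem is now to pass from the invertibility of $x$ to the left invertibility of $x^T$. Over a commutative ring the determinant does this. Over a noncommutative ring there is no such passage, even over a division ring. For the quaternions $\mathbf i,\mathbf j,\mathbf k$, the matrix with rows $(1,\mathbf i)$ and $(\mathbf j,\mathbf k)$ is invertible, since subtracting $\mathbf j$ times the first row from the second leaves $(0,2\mathbf k)$; its transpose, with rows $(1,\mathbf j)$ and $(\mathbf i,\mathbf k)$, kills the column $(\mathbf j,-1)^T$. The Hopf structure has to be used again.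

\section{From one element of $R_x$ to a left inverse}\label{sec:key}

Fix a comultiplicative matrix $x\in M_n(H)$ and put $a=x^T$, so $a_{ij}=x_{ji}$. For a left $H$-module $X$ let
\[
a_X\colon X^n\to X^n,\qquad (u_j)_j\mapsto\Bigl(\sum_jx_{ji}u_j\Bigr)_i,
\]
be multiplication of a column over $X$ by $a$. This map is $\Bbbk$-linear, in general not $H$-linear, and it is compatible with isomorphisms and direct sums of modules. For $X=H$ it is the map $w\mapsto aw$ of Proposition~\ref{prop:transpose}(b). That proposition gives injectivity of $a_X$ for one module; a left inverse amounts to injectivity for all of them.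

\begin{lemma}\label{lem:test}
The matrix $a$ has a left inverse in $M_n(H)$ if and only if $a_X$ is injective for every left $H$-module $X$.
\end{lemma}

\begin{proof}
If $ba=1$ and $au=0$, then $u=bau=0$. Conversely, let $F$ be the left $H$-module of rows of length $n$, with standard basis $e_1,\dots,e_n$. Put $X=F/Fa$ and $u=(\bar e_1,\dots,\bar e_n)\in X^n$. The $i$-th entry of $a_X(u)$ is the class of $\sum_ja_{ij}e_j=e_ia$, which is $0$. If $a_X$ is injective, then $u=0$, so $e_j=b_ja$ for rows $b_j\in F$, and the matrix $b$ with rows $b_j$ satisfies $ba=1$.
\end{proof}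

We need a way to move information from free modules to an arbitrary $X$. A Hopf algebra provides one: tensoring any module with $H$ makes it free.

\begin{lemma}\label{lem:free}
Let $X$ be a left $H$-module. Then $H\otimes X$ with the diagonal action $g\cdot(h\otimes u)=g_{(1)}h\otimes g_{(2)}u$ is a free left $H$-module. If $S$ is injective, then $a_{H\otimes X}$ is injective.
\end{lemma}

\begin{proof}
Let $H\otimes X_0$ be the same vector space with $H$ acting on the left factor only; a basis of $X$ exhibits it as a free module. Define $\varphi\colon H\otimes X_0\to H\otimes X$ by $\varphi(h\otimes u)=h_{(1)}\otimes h_{(2)}u$. It is $H$-linear, since $\varphi(gh\otimes u)=g_{(1)}h_{(1)}\otimes g_{(2)}h_{(2)}u=g\cdot\varphi(h\otimes u)$. Let $\psi(h\otimes u)=h_{(1)}\otimes S(h_{(2)})u$. By \eqref{eq:antipode},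
\[
\psi\varphi(h\otimes u)=h_{(1)}\otimes S(h_{(2)})h_{(3)}u=h\otimes u=h_{(1)}\otimes h_{(2)}S(h_{(3)})u=\varphi\psi(h\otimes u).
\]
So $H\otimes X$ is free, $a_{H\otimes X}$ is a direct sum of copies of $a_H$, and $a_H$ is injective by Proposition~\ref{prop:transpose}(b).
\end{proof}

It remains to turn an element $u\in\ker a_X$ into an element of $\ker a_{H\otimes X}$ from which $u$ can be recovered. We try the smallest cases, using only the comultiplication and the injectivity of $a_{H\otimes X}$.

For $n=1$ and $x=(g)$, suppose $gu=0$. Then $g\cdot(1\otimes u)=g\otimes gu=0$, so $1\otimes u=0$ and $u=0$.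

For $n=2$ take the matrix of Example~\ref{ex:skew}. Here $a_X(u_1,u_2)=(gu_1,\,yu_1+u_2)$; suppose both entries vanish. The choice that worked for $n=1$ gives
\[
a_{H\otimes X}(1\otimes u_1,\,1\otimes u_2)=\bigl(g\otimes gu_1,\ g\otimes yu_1+y\otimes u_1+1\otimes u_2\bigr).
\]
In the second entry $yu_1$ and $u_2$ have different left factors, $g$ and $1$, and there is the extra term $y\otimes u_1$, so the relation $yu_1+u_2=0$ does not apply. Replace $1\otimes u_2$ by $g\otimes u_2-y\otimes u_1$. Then
\[
a_{H\otimes X}(1\otimes u_1,\,g\otimes u_2-y\otimes u_1)=\bigl(g\otimes gu_1,\ g\otimes(yu_1+u_2)\bigr)=0,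
\]
so $1\otimes u_1=0$, then $g\otimes u_2=0$, and $u=0$. The coefficients used form a matrix $w$ with a simple property:
\[
w=\begin{pmatrix}1&0\\-y&g\end{pmatrix},\qquad aw=\begin{pmatrix}g&0\\y&1\end{pmatrix}\begin{pmatrix}1&0\\-y&g\end{pmatrix}=\begin{pmatrix}g&0\\0&g\end{pmatrix}.
\]

The same happens in general. For $w\in M_n(H)$ and $u\in X^n$ put $t_j=\sum_lw_{jl}\otimes u_l\in H\otimes X$. Since $x_{ji}$ acts on $H\otimes X$ as $\sum_kx_{jk}\otimes x_{ki}$, the $i$-th entry of $a_{H\otimes X}(t)$ is
\begin{equation}\label{eq:twist}
\sum_jx_{ji}\cdot t_j=\sum_{j,k,l}x_{jk}w_{jl}\otimes x_{ki}u_l=\sum_{k,l}(aw)_{kl}\otimes x_{ki}u_l .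
\end{equation}
In words, $a_{H\otimes X}$ is multiplication by $a$ in the first tensor factor followed by multiplication by $a$ in the second. The relations $\sum_kx_{ki}u_k=0$ apply to \eqref{eq:twist} when $(aw)_{kl}=\delta_{kl}h$ for a single element $h$. Reading this equation column by column, we see that \eqref{eq:R} describes exactly the elements that can occur:
\begin{equation}\label{eq:R2}
R_x=\{h\in H:\ aw=\operatorname{diag}(h,\dots,h)\text{ for some }w\in M_n(H)\}.
\end{equation}
If $H$ is commutative, $w=\operatorname{adj}(a)$ shows $\det a\in R_x$. An element of $R_x$ is a substitute for the determinant. The point of the next proposition is that it need not be a unit, nor even a non-zero-divisor. It only has to be nonzero, because it ends up as a tensor factor over a field.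

\begin{proposition}\label{prop:key}
Assume that $S$ is injective and $R_x\neq0$. Then $a_X$ is injective for every left $H$-module $X$, and $a=x^T$ has a left inverse in $M_n(H)$.
\end{proposition}

\begin{proof}
Choose $0\neq h\in R_x$ and $w$ as in \eqref{eq:R2}. Let $u\in\ker a_X$ and $t_j=\sum_lw_{jl}\otimes u_l$. By \eqref{eq:twist}, the $i$-th entry of $a_{H\otimes X}(t)$ is $h\otimes\sum_kx_{ki}u_k=0$. By Lemma~\ref{lem:free}, $t_j=0$ for all $j$. Now multiply by $a$ in the first factor only: for each $k$,
\[
0=\sum_j(x_{jk}\otimes1)t_j=\sum_l(aw)_{kl}\otimes u_l=h\otimes u_k .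
\]
Since $h\neq0$ and $\Bbbk$ is a field, $u_k=0$. So $a_X$ is injective, and Lemma~\ref{lem:test} gives the left inverse.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Suppose that $S$ is injective and all $R_x$ are nonzero. By Propositions~\ref{prop:key} and~\ref{prop:transpose}(a), the entries of every comultiplicative matrix lie in $S(H)$, and they span $H$ by Lemma~\ref{lem:basic}(c). So $S(H)=H$. Conversely, if $S$ is bijective, then $x^T$ is invertible by Proposition~\ref{prop:transpose}(c), so $x^TH^n=H^n$ and $R_x=H\neq0$.
\end{proof}

\begin{remark}\label{rem:hyp}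
Each ingredient of Proposition~\ref{prop:key} is needed. Take $a=(t)$ over $\Bbbk[t]$. Multiplication by $t$ is injective on $\Bbbk[t]$, the analog of $R_x$ is $t\Bbbk[t]\neq0$, and $t$ has no left inverse. If $\Delta(t)=t\otimes1+1\otimes t$, then $\Bbbk[t]$ is a Hopf algebra and Lemma~\ref{lem:free} gives free modules, but $(t)$ is not comultiplicative and \eqref{eq:twist} fails. If $\Delta(t)=t\otimes t$, then $(t)$ is comultiplicative, but $\Bbbk[t]$ is a bialgebra without antipode, and for $X=\Bbbk[t]/(t)$ the diagonal module $\Bbbk[t]\otimes X$ is killed by $t$, hence not free. Injectivity of $S$ enters only through the injectivity of $a_H$. Finally, if $S$ is injective but not surjective, as in Takeuchi's example, then $R_x=0$ for some $x$ by Theorem~\ref{thm:crit}.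
\end{remark}

\begin{remark}
If $S$ is injective, then $R_x$ is either $0$ or $H$. Indeed, if $R_x\ne0$ then $ba=1$ for some $b$ and $\sigma(b)=x$, so $\sigma(ab)=xS(x)=\sigma(1)$ by \eqref{eq:sigma}, whence $ab=1$ and $1\in R_x$.
\end{remark}

\section{Finite uniform dimension}\label{sec:udim}

By Theorem~\ref{thm:crit} two things remain to be shown: $R_x\neq0$, and $S$ is injective. Both come from one property of modules of finite uniform dimension, namely a weak form of ``injective implies surjective''. A submodule $E\subseteq M$ is \emph{essential} if $E\cap U\neq0$ for every nonzero submodule $U\subseteq M$.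

\begin{lemma}\label{lem:modules}
Let $M$ be a right module over a ring.
\begin{itemize}
\item[(a)] If $N\subseteq M$ is a submodule such that $N$ and $M/N$ have finite uniform dimension, then so does $M$.
\item[(b)] If $M$ has finite uniform dimension and $\alpha\colon M\to M$ is an injective endomorphism, then $\alpha M$ is essential in $M$.
\item[(c)] If $f\colon L\to M$ is a homomorphism and $E$ is essential in $M$, then $f^{-1}(E)$ is essential in $L$.
\item[(d)] A finite intersection of essential submodules of $M$ is essential.
\end{itemize}
\end{lemma}

\begin{proof}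
(a) Suppose $U_1\oplus U_2\oplus\cdots\subseteq M$ with all $U_i\neq0$, and put $T_k=\bigoplus_{i\geq k}U_i$. If $N\cap T_k=0$ for some $k$, then $T_k$ embeds in $M/N$, which is impossible. So $N\cap T_k\neq0$ for all $k$. Choose $0\neq v_1\in N\cap T_1$. It lies in $U_1\oplus\dots\oplus U_{k_2-1}$ for some $k_2$; choose $0\neq v_2\in N\cap T_{k_2}$, and continue. The submodules generated by $v_1,v_2,\dots$ are nonzero and lie in sums of the $U_i$ over disjoint sets of indices, so they form an infinite direct sum in $N$, which is also impossible.

(b) Let $U$ be a submodule with $U\cap\alpha M=0$. We claim that $U+\alpha U+\alpha^2U+\cdots$ is direct. If $u_0+\alpha u_1+\dots+\alpha^mu_m=0$ with $u_i\in U$, then $u_0\in U\cap\alpha M=0$; canceling $\alpha$ gives $u_1+\dots+\alpha^{m-1}u_m=0$, and induction on $m$ gives $u_i=0$ for all $i$. If $U\neq0$, then all $\alpha^iU$ are nonzero, contradicting finite uniform dimension.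

(c) Let $0\neq T\subseteq L$. If $f(T)=0$, then $T\subseteq f^{-1}(E)$. Otherwise there is $v\in T$ with $0\neq f(v)\in E$, and $v$ is a nonzero element of $T\cap f^{-1}(E)$.

(d) If $E,E'$ are essential and $U\neq0$, then $U\cap E\neq0$, so $(U\cap E)\cap E'\neq0$.
\end{proof}

By (a) and induction on $m$, if $H_H$ has finite uniform dimension, then so does $H^m$ for every $m$. Part (b) cannot be improved to surjectivity, as multiplication by $t$ on $\Bbbk[t]$ shows; Proposition~\ref{prop:key} is what closes the distance between essential image and left inverse.

\begin{lemma}\label{lem:Rnonzero}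
If $S$ is injective and $H_H$ has finite uniform dimension, then $R_x\neq0$ for every comultiplicative matrix $x$.
\end{lemma}

\begin{proof}
Let $a=x^T\in M_n(H)$. By Proposition~\ref{prop:transpose}(b) and Lemma~\ref{lem:modules}(b), $aH^n$ is essential in $H^n$. The right ideal $\{h:f_ih\in aH^n\}$ is the preimage of $aH^n$ under the homomorphism $H\to H^n$, $h\mapsto f_ih$, so it is essential by (c). By (d), $R_x$ is an essential right ideal, and $R_x=R_x\cap H\neq0$ because $H\neq0$.
\end{proof}

We turn to injectivity. A ring is \emph{Dedekind-finite} if $pq=1$ implies $qp=1$.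

\begin{lemma}\label{lem:dedekind}
If $H_H$ has finite uniform dimension, then $M_m(H)$ is Dedekind-finite for every $m\geq1$.
\end{lemma}

\begin{proof}
Let $pq=1$, and let $p,q$ act on $H^m$. Then $q$ is injective, so $qH^m$ is essential by Lemma~\ref{lem:modules}(b). Also $\ker p\cap qH^m=0$, since $pqv=v$. Hence $\ker p=0$, and $p(qp-1)=0$ gives $qp=1$.
\end{proof}

The kernel of $S$ is visible in the matrices $S(x)$: in a basis adapted to the kernel, $S(x)$ has a zero block below the diagonal. We want its inverse $x$ to have the same zero block. This is where Dedekind-finiteness is needed: if $s\delta=1\neq\delta s$ in some ring, then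
\[
\begin{pmatrix}\delta&1-\delta s\\0&s\end{pmatrix}^{-1}=\begin{pmatrix}s&0\\1-\delta s&\delta\end{pmatrix},
\]
and the inverse of an upper triangular matrix is not upper triangular.

\begin{proposition}\label{prop:inj}
If $M_m(H)$ is Dedekind-finite for every $m\ge1$, then $S$ is injective. In particular, $S$ is injective if $H_H$ has finite uniform dimension.
\end{proposition}

\begin{proof}
By (C) it suffices to show that $K=D\cap\ker S$ is zero for every finite-dimensional subcoalgebra $D$. Suppose $r=\dim K\geq1$. Choose a basis $d_1,\dots,d_n$ of $D$ such that $d_1,\dots,d_r$ is a basis of $K$, and let $x$ be the comultiplicative matrix of Lemma~\ref{lem:basic}(b).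

We claim that $x_{ji}=0$ whenever $i\leq r<j$. If $r=n$ there is nothing to prove, so let $r<n$. For $i\leq r$, fact (B) gives
\[
0=\Delta(S(d_i))=\sum_jS(x_{ji})\otimes S(d_j)=\sum_{j>r}S(x_{ji})\otimes S(d_j).
\]
The elements $S(d_{r+1}),\dots,S(d_n)$ are linearly independent, because $d_{r+1},\dots,d_n$ are independent modulo $K=\ker(S|_D)$. Hence $S(x_{ji})=0$ for $i\leq r<j$. In block form, with blocks of sizes $r$ and $n-r$,
\[
S(x)=\begin{pmatrix}p&q\\0&s\end{pmatrix},\qquad x=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}.
\]
The second block row of $S(x)x=1$ reads $s\gamma=0$ and $s\delta=1$. Since $M_{n-r}(H)$ is Dedekind-finite, $\delta s=1$, so $\gamma=\delta s\gamma=0$. This is the claim.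

For $j\leq r$ we have $\varepsilon(d_j)=\varepsilon(S(d_j))=0$ by (B). So in $d_1=\sum_j\varepsilon(d_j)x_{j1}$ the terms with $j\leq r$ vanish because $\varepsilon(d_j)=0$, and those with $j>r$ vanish by the claim. Thus $d_1=0$, which is impossible for a basis element. Hence $K=0$. The last sentence follows from Lemma~\ref{lem:dedekind}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:udim} and~\ref{thm:noeth}]
Suppose that $H_H$ has finite uniform dimension. Then $S$ is injective by Proposition~\ref{prop:inj}, every $R_x$ is nonzero by Lemma~\ref{lem:Rnonzero}, and $S$ is bijective by Theorem~\ref{thm:crit}.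

Suppose that ${}_HH$ has finite uniform dimension. Let $H^{\mathrm{op},\mathrm{cop}}$ be the bialgebra $H$ with product $g*h=hg$, comultiplication $h\mapsto h_{(2)}\otimes h_{(1)}$ and counit $\varepsilon$. With both structures reversed, $S$ remains an antipode:
\[
S(h_{(2)})*h_{(1)}=h_{(1)}S(h_{(2)})=\varepsilon(h)1=S(h_{(1)})h_{(2)}=h_{(2)}*S(h_{(1)}).
\]
The right ideals of $H^{\mathrm{op},\mathrm{cop}}$ are the left ideals of $H$, so the first case applies to it and shows that $S$ is bijective. This proves Theorem~\ref{thm:udim}, and Theorem~\ref{thm:noeth} is a special case.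
\end{proof}

\section{Hopf algebras that are domains}\label{sec:domains}

A domain $A$ is \emph{right Ore} if $yA\cap zA\neq0$ for all nonzero $y,z\in A$, and \emph{left Ore} if $Ay\cap Az\neq0$ for all such $y,z$. For a finite-dimensional subspace $V\subseteq A$ containing $1$, let $V^m$ be the span of the products of $m$ elements of $V$. The algebra $A$ has \emph{locally subexponential growth} if $\limsup_m(\dim V^m)^{1/m}\leq1$ for every such $V$, and its \emph{Gelfand--Kirillov dimension} is the supremum over $V$ of $\limsup_m\log(\dim V^m)/\log m$. The link between the Ore condition and free subalgebras is the following argument of Jategaonkar.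

\begin{lemma}\label{lem:jat}
Let $A$ be a $\Bbbk$-algebra that is a domain, and let $y,z\in A$ be nonzero with $yA\cap zA=0$. Then $y$ and $z$ generate a free $\Bbbk$-algebra on two generators.
\end{lemma}

\begin{proof}
Otherwise there is a nonzero polynomial $P$ in noncommuting variables $Y,Z$ with $P(y,z)=0$; take one of minimal degree. Sorting monomials by their first letter, write $P=c+YP_1+ZP_2$ with $c\in\Bbbk$, where each $P_i$ is zero or has degree less than that of $P$. Put $p_i=P_i(y,z)$, so $c+yp_1+zp_2=0$. The constant $c$ lies in neither $yA$ nor $zA$ a priori, and we absorb it by multiplying on the right. Multiplying by $z$ gives $yp_1z=-z(c+p_2z)\in yA\cap zA=0$, so $p_1=0$ because $A$ is a domain, and $P_1=0$ by minimality. Multiplying by $y$ gives $zp_2y=-y(c+p_1y)\in yA\cap zA=0$, so $p_2=0$ and $P_2=0$. Then $c\cdot 1=0$ in $A$, so $c=0$ and $P=0$, a contradiction.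
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:domain}]
Let $H$ be a Hopf algebra that is a domain. If $H$ is right Ore, any two nonzero right ideals meet nontrivially, since they contain nonzero principal right ideals $yH$ and $zH$. So $H_H$ does not even contain a direct sum of two nonzero submodules, and Theorem~\ref{thm:udim} applies. If $H$ is left Ore, the same holds for left ideals and ${}_HH$.

If $H$ contains no free subalgebra on two generators, it is right Ore by Lemma~\ref{lem:jat}. If $y,z$ generate a free subalgebra and $V$ is the span of $1,y,z$, then $V^m$ contains the $2^m$ linearly independent words of length $m$, so $(\dim V^m)^{1/m}\geq2$; hence an algebra of locally subexponential growth contains no such subalgebra. Finally, if the Gelfand--Kirillov dimension is $d<\infty$, then for each $V$ we have $\dim V^m\leq m^{d+1}$ for large $m$, and $(m^{d+1})^{1/m}\to1$, so the growth is locally subexponential.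
\end{proof}

\begin{thebibliography}{9}

\bibitem{note}
\emph{A note on the bijectivity of the antipode of a Hopf algebra and its applications},
\texttt{https://www.ams.org/proc/2018-146-11/S0002-9939-2018-14140-4/}\allowbreak\texttt{S0002-9939-2018-14140-4.pdf}

\end{thebibliography}
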